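\title{A probability space with no lifting}

\begin{abstract}
Every complete probability space has a lifting. We prove in ZFC that completeness cannot be omitted: if $\kappa\ge\max(\mathfrak c,\omega_2)^{++}$, then $\{0,1\}^\kappa$, with the $\sigma$-algebra generated by the coordinates and the usual product measure, has no lifting. The proof views a lifting as a family of ultrafilters, finds points at which two integer-valued functions are infinite modulo the ultrafilter, and extracts from their comparison a measurable ``bit at infinity'' that the zero--one law forbids. We also show that every probability algebra of sufficiently large Maharam type is the measure algebra of a space with no lifting, that universally measurable values do not help, and that the analogue for Baire category holds.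
\end{abstract}

\section{Introduction}

Let $(X,\Sigma,\mu)$ be a probability space, not assumed complete. Let $\mathcal N=\{E\in\Sigma:\mu E=0\}$, let $\mathfrak A=\Sigma/\mathcal N$ be the measure algebra, and let $E\mapsto E^\bullet$ be the canonical map $\Sigma\to\mathfrak A$. A \emph{lifting} of $(X,\Sigma,\mu)$ is a Boolean homomorphism $\theta:\mathfrak A\to\Sigma$ such that $(\theta a)^\bullet=a$ for every $a\in\mathfrak A$. Putting $\phi E=\theta(E^\bullet)$, we obtain the form used in this paper: a lifting is a Boolean homomorphism $\phi:\Sigma\to\Sigma$ such that $\mu(E\triangle\phi E)=0$ for every $E\in\Sigma$ and $\phi E=\emptyset$ whenever $\mu E=0$. The two forms are equivalent, because such a $\phi$ satisfies $\phi E\triangle\phi F=\phi(E\triangle F)=\emptyset$ whenever $E^\bullet=F^\bullet$.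

A lifting chooses one measurable set from each class of almost equal sets, in such a way that finite unions, finite intersections and complements are respected at every point and not merely almost everywhere. On a countable space with $\Sigma=\mathcal P(X)$ this is easy. Let $X_+$ be the set of points of positive mass, fix $x_0\in X_+$, and let the massless points follow $x_0$: put $\phi E=(E\cap X_+)\cup(X\setminus X_+)$ if $x_0\in E$ and $\phi E=E\cap X_+$ otherwise.

Every complete probability space has a lifting, and the proof uses completeness at only one point. The role that completeness can play is visible in the definition. In a complete space a set that differs from $E\in\Sigma$ by a subset of a null set is automatically measurable, so $\phi$ may behave arbitrarily inside null sets. In an incomplete space the requirement $\phi E\in\Sigma$ is a separate demand, which constrains $\phi E$ inside null sets as well. For Borel measure on $\mathbb R$ the existence of a lifting is undecidable in ZFC. So the most familiar incomplete space neither confirms the theorem in general nor refutes it outright, and two outcomes remain: either it is consistent with ZFC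 that every probability space has a lifting, or ZFC proves that some probability space has none. The question is posed in \cite{MT3}, with the conjecture that the second outcome holds. We prove the conjecture.

\begin{theorem}\label{thm:main}
Let $\mathfrak c=2^{\omega}$, $\nu=\max(\mathfrak c,\omega_2)$ and $\kappa_0=\nu^{++}$. For every cardinal $\kappa\ge\kappa_0$, the space $\{0,1\}^\kappa$, with the $\sigma$-algebra generated by the coordinates and the usual product measure, has no lifting.
\end{theorem}

No assumption beyond ZFC is used. Thus $\{0,1\}^{\kappa_0}$ is, in ZFC, a probability space with no lifting, and it is not consistent with ZFC that every probability space has a lifting. If $\mathfrak c\le\omega_2$, then $\kappa_0=\omega_4$. We do not claim that $\kappa_0$ is the least cardinal for which the theorem holds.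

We call the $\sigma$-algebra in Theorem~\ref{thm:main} the \emph{Baire $\sigma$-algebra} of $\{0,1\}^\kappa$. These spaces are the right place to look for a counterexample: by Proposition~\ref{prop:universal}, if any space whose measure algebra is homogeneous of Maharam type $\kappa$ has no lifting, then $\{0,1\}^\kappa$ has none. What makes them tractable is that each measurable set depends on countably many coordinates only.

Section~\ref{sec:prelim} fixes the setting, and Section~\ref{sec:idea} shows the mechanism on four coordinates. Sections~\ref{sec:random}--\ref{sec:free} build the three tools that this small case calls for, and Section~\ref{sec:proof} combines them. Section~\ref{sec:algebras} passes to arbitrary large measure algebras, and Section~\ref{sec:variants} treats universally measurable values and Baire category.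

\section{The cube, ultrafilters and eventually constant sequences}\label{sec:prelim}

\subsection*{The cube}
Let $C=\{0,1\}^\omega$ with its usual measure $m$. Bits are added modulo $2$ and sequences are added bitwise, so $C$ is a group in which $q+q=0$, and every translation of $C$ is a homeomorphism that preserves $m$. Let $\kappa$ be infinite. A bijection between $\kappa\times\omega$ and $\kappa$ identifies the space of Theorem~\ref{thm:main} with $X=C^\kappa$, with the product $\sigma$-algebra $\Sigma$ and the product measure $\mu=m^\kappa$. We write $x=(x_k)_{k<\kappa}$ with $x_k\in C$, and $\pi_J(x)=x|J$ for $J\subseteq\kappa$. A set $E\subseteq X$ is \emph{determined by} $J$ if membership of $x$ in $E$ depends only on $x|J$. We use two facts.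
\begin{itemize}
\item[(P1)] Every $E\in\Sigma$ is determined by a countable set. Indeed, the sets $\pi_J^{-1}[H]$ with $J$ countable and $H\subseteq C^J$ Borel form a $\sigma$-algebra that contains the generators of $\Sigma$.
\item[(P2)] If $Z$ is a Polish space and every coordinate of $f:Z\to X$ is Borel, then $f^{-1}[E]$ is Borel for all $E\in\Sigma$. In particular, if $E\in\Sigma$ is determined by a countable set $S$, then $E=\pi_S^{-1}[H]$, where $H$ is the inverse image of $E$ under the map $C^S\to X$ that extends a point by $0$; so $H$ is Borel, and $m^SH=\mu E$.
\end{itemize}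
For uncountable $\kappa$ the space is not complete: a singleton lies inside a null set and is not determined by any countable set.

\subsection*{Ultrafilters}
Let $\phi:\Sigma\to\Sigma$ be a lifting. For $x\in X$ put
\[U_x=\{E\in\Sigma:x\in\phi E\}.\]
Say that $x$ is \emph{faithful} for a family $\mathcal G\subseteq\Sigma$ if, for every $E\in\mathcal G$, we have $x\in\phi E$ if and only if $x\in E$.
\begin{itemize}
\item[(U1)] $U_x$ is an ultrafilter of $\Sigma$: it is closed under finite intersections and measurable supersets, and contains exactly one of $E$, $X\setminus E$ for each $E\in\Sigma$. This holds because $\phi$ is a Boolean homomorphism.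
\item[(U2)] If $E\in U_x$, $F\in\Sigma$ and $\mu(E\setminus F)=0$, then $F\in U_x$, since $\phi E\subseteq\phi F\cup\phi(E\setminus F)=\phi F$.
\item[(U3)] If $x$ is faithful for $\mathcal G$, then $x$ is faithful for the Boolean algebra generated by $\mathcal G$, since the sets for which $x$ is faithful form an algebra. So every finite Boolean combination of members of $\mathcal G$ that contains $x$ belongs to $U_x$.
\end{itemize}
If $\mathcal G$ is countable, the set of points faithful for $\mathcal G$ is $X\setminus\bigcup_{E\in\mathcal G}(E\triangle\phi E)$, which belongs to $\Sigma$ and is conull. The ultrafilter $U_x$ need not be closed under countable intersections. Call a measurable function $N:X\to\omega\cup\{\infty\}$ that is finite almost everywhere \emph{infinite at $x$} if $\{N>n\}\in U_x$ for every $n\in\omega$.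

\subsection*{Eventually constant sequences}
Let $G\subseteq C$ be the countable group of eventually constant sequences. For $g\in G$ let $\varepsilon(g)\in\{0,1\}$ be the eventual value of $g$, and let $|g|$ be the least $t\in\omega$ such that $g(n)=\varepsilon(g)$ for all $n\ge t$. The map $\varepsilon$ is a group homomorphism. Translation by $g$ changes finitely many bits if $\varepsilon(g)=0$, and all but finitely many bits if $\varepsilon(g)=1$. We use Kolmogorov's zero--one law in this form: a Borel set $V\subseteq C$ that is invariant under changes of finitely many bits has measure $0$ or $1$.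

\section{The bit at infinity}\label{sec:idea}

The final contradiction comes from the following lemma.

\begin{lemma}\label{lem:parity}
Let $V_0,V_1\subseteq C$ be disjoint Borel sets such that $V_c+h\subseteq V_{c+\varepsilon(h)}$ for all $h\in G$ and $c\in\{0,1\}$. Then $mV_0=mV_1=0$.
\end{lemma}

\begin{proof}
Taking $h$ with $\varepsilon(h)=0$, we see that each $V_c$ is invariant under changes of finitely many bits, so $mV_c\in\{0,1\}$. Translation by the constant sequence $1$ preserves $m$ and maps $V_0$ into $V_1$ and $V_1$ into $V_0$, so $mV_0=mV_1$. As the sets are disjoint, the common value is at most $\frac12$, and hence it is $0$.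
\end{proof}

\begin{example}\label{ex:bit}
There is no Borel $D:C\to\{0,1\}$ such that, for every $g\in G$,
\begin{equation}\label{eq:bit}
D(\xi+g)=D(\xi)+\varepsilon(g)\quad\text{for almost all }\xi .
\end{equation}
Otherwise the Borel set $Z$ of all $\xi$ for which the equation holds for all $g$ is conull. If $\xi\in Z$ and $h\in G$, then $D(\xi+h+g)=D(\xi)+\varepsilon(h)+\varepsilon(g)=D(\xi+h)+\varepsilon(g)$ for all $g$, so $\xi+h\in Z$. The sets $V_c=\{\xi\in Z:D(\xi)=c\}$ then satisfy the hypothesis of Lemma~\ref{lem:parity} and cover $Z$, which is impossible. Equation \eqref{eq:bit} describes a function that reads the bit of $\xi$ at an infinitely remote place. For instance, if $\mathcal V$ is a non-principal ultrafilter on $\omega$, then $D(\xi)=\lim_{n\to\mathcal V}\xi(n)$ satisfies the equation for all $\xi$ and $g$, and so is not Borel.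
\end{example}

Our plan is to show that a lifting of $C^\kappa$ reads a bit at infinity in a Borel way. The first task is to find an infinitely remote place.

\begin{example}[two coordinates]\label{ex:two}
Let $a\ne a'$ in $\kappa$ and let $M(y)$ be the least $n$ with $y_a(n)\ne y_{a'}(n)$, or $\infty$ if there is none. Then $M<\infty$ almost everywhere. Let $x$ be a point with $x_a=x_{a'}$ that is faithful for the sets $\{y:y_a(n)=1\}$ and $\{y:y_{a'}(n)=1\}$, $n\in\omega$. The set $\{M>n\}=\bigcap_{r\le n}\{y:y_a(r)=y_{a'}(r)\}$ is a finite Boolean combination of these sets and contains $x$, so it belongs to $U_x$ by (U3). Thus $M$ is infinite at $x$.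

Such points need not exist for a given pair $a,a'$, since the diagonal $\{x:x_a=x_{a'}\}$ is null and a conull set may miss it. Let $W_a$ and $W_{a'}$ be the conull sets of points faithful for the bits of $a$ and of $a'$, and suppose that $W_a$ does not depend on the coordinate $a'$ and $W_{a'}$ does not depend on $a$. Then for almost every choice of the remaining coordinates the section of $W_a\cap W_{a'}$ is a rectangle $Q\times Q'$ with $mQ=mQ'=1$, and such a rectangle meets the diagonal. Here (P1) enters: each $W_k$ depends on countably many coordinates, and among very many coordinates one can find independent ones.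
\end{example}

The natural next move is to take a third coordinate $e$ and the set $E_e=\{y:1\le M(y)<\infty,\ y_e(M(y)-1)=1\}$, and to regard $\chi_{\phi E_e}(x)$ as the bit of $x_e$ at the infinite place $M-1$. To verify \eqref{eq:bit} we would have to compare the values at two points $x$, whose ultrafilters are unrelated. We therefore compare two coordinates at one point.

\begin{example}[four coordinates]\label{ex:four}
Let $a,a',e,e'$ be distinct, let $M$, $E_e$ be as above, and define $E_{e'}$ in the same way as $E_e$. For $g\in G$ let $M'_g(y)$ be the least $n$ with $y_e(n)\ne y_{e'}(n)+g(n)$, or $\infty$. Let $x$ be faithful for the bits of the four coordinates, with $x_a=x_{a'}$ and $x_{e'}=x_e+g$. As in Example~\ref{ex:two}, both $M$ and $M'_g$ are infinite at $x$. Suppose that $\{M'_g\ge M\}\in U_x$. Then $H=\{M'_g\ge M\}\cap\{|g|<M<\infty\}\in U_x$. For $y\in H$ the place $r=M(y)-1$ satisfies $|g|\le r<M'_g(y)$, so $y_e(r)=y_{e'}(r)+\varepsilon(g)$. Hence $\chi_{E_e}=\chi_{E_{e'}}+\varepsilon(g)$ on a member of $U_x$, and therefore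
\[\chi_{\phi E_e}(x)=\chi_{\phi E_{e'}}(x)+\varepsilon(g).\]
Suppose also that $\phi E_e$ does not depend on $e'$ and $\phi E_{e'}$ does not depend on $e$. With all coordinates other than $e,e'$ fixed and $x_e=\xi$, the relation reads $D(\xi)=D'(\xi+g)+\varepsilon(g)$ with $D,D'$ Borel. If this held for every $g$ and almost all $\xi$, then $g=0$ would give $D=D'$ almost everywhere, and $D$ would satisfy \eqref{eq:bit}.
\end{example}

Nothing forces $\{M'_g\ge M\}\in U_x$, and this is the whole difficulty. The proof meets it in three steps.

First, an ultrafilter must contain one of $\{M'\ge M\}$ and $\{M\ge M'\}$. If the construction is symmetric in two groups of coordinates, then at each point one group supplies the infinite place and the other is read there. One of the two alternatives then occurs on a non-null set of points.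

Second, in a symmetric construction both functions must be fixed in advance, so they cannot depend on a parameter $g$. We store $g$ in a further coordinate, which the functions $M$, $M'$ consult and the sets $\phi E_e$, $\phi E_{e'}$ ignore.

Third, a relation that is known only on a non-null set of pairs $(\xi,g)$ is too weak for Example~\ref{ex:bit}. We use infinitely many coordinates with independent random translations; an event of positive probability that constrains infinitely many independent variables leaves the late ones almost no freedom.

\section{Random translations}\label{sec:random}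

Enumerate $G=\{g_n:n\in\omega\}$ without repetition and fix a bijection $\langle\cdot,\cdot\rangle:\omega\times\omega\to\omega$. For $u\in C$ and $l\in\omega$ let $\Gamma_l(u)=g_n$ for the least $n$ with $u(\langle l,n\rangle)=1$, and $\Gamma_l(u)=g_0$ if there is no such $n$. Each $\Gamma_l:C\to G$ is Borel. Regarded as random variables on $(C,m)$, the $\Gamma_l$ are independent, since they depend on disjoint sets of bits, and they have the same law: $\Pr(\Gamma_l=g)=\rho(g)$, where $\rho(g_n)=2^{-n-1}>0$. If $(\xi,u)$ has law $m\times m$, then $\xi+\Gamma_l(u)$ has law $m$, because for Borel $A\subseteq C$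
\begin{equation}\label{eq:law}
\Pr(\xi+\Gamma_l(u)\in A)=\sum_{g\in G}\rho(g)\,m(A+g)=mA .
\end{equation}

\begin{lemma}\label{lem:random}
Let $D_l:C\to\{0,1\}$ $(l\in\omega)$ be Borel. Then the Borel set
\[P=\{(\xi,u)\in C^2:\ D_l(\xi+\Gamma_l(u))+\varepsilon(\Gamma_l(u))\text{ is the same for all }l\in\omega\}\]
is $m\times m$-null.
\end{lemma}

\begin{proof}
For $c\in\{0,1\}$ let $V_c$ be the Borel set of all $\xi$ such that for every $g\in G$ the equation $D_l(\xi+g)+\varepsilon(g)=c$ holds for all sufficiently large $l$. Taking $g=0$ shows that $V_0\cap V_1=\emptyset$. Let $\xi\in V_c$ and $h\in G$. For each $g$, the definition applied to $h+g$ gives $D_l(\xi+h+g)+\varepsilon(g)=c+\varepsilon(h)$ for all large $l$; so $\xi+h\in V_{c+\varepsilon(h)}$. By Lemma~\ref{lem:parity}, $V_0\cup V_1$ is null. By Fubini's theorem it now suffices to show that $\xi\in V_0\cup V_1$ whenever the section $P^\xi=\{u:(\xi,u)\in P\}$ has positive measure.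

Fix such a $\xi$ and put $c_l(u)=D_l(\xi+\Gamma_l(u))+\varepsilon(\Gamma_l(u))$. Each $c_l$ is a function of $\Gamma_l$, so the $c_l$ are independent, and $P^\xi=\bigcap_l\{c_l=0\}\cup\bigcap_l\{c_l=1\}$. Hence $\prod_l\Pr(c_l=c)>0$ for some $c$, and the factors of this product tend to $1$, that is, $\Pr(c_l\ne c)\to0$. Let $g\in G$. For all large $l$ we have $\Pr(c_l\ne c)<\rho(g)$. On the event $\{\Gamma_l=g\}$, which has probability $\rho(g)$, the variable $c_l$ has the constant value $D_l(\xi+g)+\varepsilon(g)$; for such $l$ this value must be $c$. Thus $\xi\in V_c$.
\end{proof}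

\begin{remark}\label{rem:random}
Two features of the lemma are essential. With only finitely many indices $l<L$ it fails: for $D_l=0$ the set in question contains all $(\xi,u)$ with $\Gamma_l(u)=0$ for $l<L$, and these have measure $\rho(0)^L>0$. It also fails if $D_l$ may depend on $u$: the choice $D_l=\varepsilon(\Gamma_l(u))$ gives $P=C^2$. For the same reason a fixed sequence of translations cannot replace the random one.
\end{remark}

\section{Blocks}\label{sec:blocks}

A \emph{block} is an injective sequence $b=(d,i_0,i_1,i_2,\dots)$ in $\kappa$; its range is written $\operatorname{ran}b$. The coordinate $d$ stores the translations, and for $y\in X$ and $l\in\omega$ we define the \emph{decoded sequence}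
\[y^b_l=y_{i_l}+\Gamma_l(y_d)\in C .\]
For $l\ge1$ let $M^b_l(y)\in\omega\cup\{\infty\}$ be the least $n$ with $y^b_0(n)\ne y^b_l(n)$, or $\infty$ if $y^b_0=y^b_l$. For $g,h\in G$ and $n\in\omega$,
\begin{multline}\label{eq:piece}
\{M^b_l>n\}\cap\{y:\Gamma_0(y_d)=g,\ \Gamma_l(y_d)=h\}\\
=\{y:\Gamma_0(y_d)=g,\ \Gamma_l(y_d)=h\}\cap\bigcap_{r\le n}\{y:y_{i_0}(r)+g(r)=y_{i_l}(r)+h(r)\},
\end{multline}
so $M^b_l$ is measurable. Let $Y_b=\{M^b_1<\infty\}$. If $y\notin Y_b$, then $y_{i_0}+y_{i_1}\in G$; as $y_{i_0}+y_{i_1}$ has law $m$ and $G$ is countable, $Y_b$ is conull.

We need one function that is infinite at every faithful point where all decoded sequences coincide, and that is nevertheless dominated by each $M^b_l$. The minimum of all $M^b_l$ does not serve: given $y_d$ and $y_{i_0}$, the bits $y_{i_l}(0)$ with $l\ge1$ are independent and fair, so $\min_lM^b_l=0$ almost everywhere. The remedy is to let $M^b_l$ count only beyond the place $l$. Put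
\[N_b(y)=\min_{l\ge1}\max(l,M^b_l(y))\]
if this is finite, and $N_b(y)=1$ otherwise. Then $N_b:X\to\{1,2,\dots\}$ is measurable, and on $Y_b$ the minimum is finite. So for $y\in Y_b$, $n\in\omega$ and $l\ge1$,
\begin{align}
&N_b(y)>n\iff M^b_j(y)>n\text{ for all }j\text{ with }1\le j\le n,\label{eq:N1}\\
&l<N_b(y)\ \Longrightarrow\ M^b_l(y)\ge N_b(y).\label{eq:N2}
\end{align}
For \eqref{eq:N1}, note that $\max(j,M^b_j)>n$ is automatic when $j>n$ and means $M^b_j>n$ when $j\le n$. For \eqref{eq:N2}, note that $\max(l,M^b_l)\ge N_b>l$. Property \eqref{eq:N1} makes $\{N_b>n\}$ a finite intersection, which an ultrafilter can handle. Property \eqref{eq:N2} gives the domination as soon as $N_b>l$.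

Finally, for $i\in\kappa\setminus\operatorname{ran}b$ let
\[E_{i,b}=\{y:y_i(N_b(y)-1)=1\}\in\Sigma .\]

\section{Free sets and the choice of two blocks}\label{sec:free}

Recall that, for a regular uncountable cardinal $\lambda$, a set $Z\subseteq\lambda$ is \emph{stationary} if it meets every closed unbounded subset of $\lambda$; that stationary sets are unbounded; that $\{\alpha<\lambda:\operatorname{cf}\alpha=\theta\}$ is stationary for every infinite regular $\theta<\lambda$; and that, by Fodor's lemma, a function $r$ on a stationary set $Z$ with $r(\alpha)<\alpha$ for all $\alpha\in Z$ is constant on a stationary subset of $Z$.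

\begin{lemma}[free sets]\label{lem:free}
Let $\lambda$ be regular and $\tau$ an infinite cardinal with $\tau^+<\lambda$. Let $|\Lambda|=\lambda$ and let $f$ assign to each $\alpha\in\Lambda$ a set $f(\alpha)\subseteq\Lambda\setminus\{\alpha\}$ with $|f(\alpha)|\le\tau$. Then there is $A\subseteq\Lambda$ with $|A|=\lambda$ that is \emph{free} for $f$: $\beta\notin f(\alpha)$ for all distinct $\alpha,\beta\in A$.
\end{lemma}

\begin{proof}
Take $\Lambda=\lambda$. If $\operatorname{cf}\alpha=\tau^+$, then $\sup(f(\alpha)\cap\alpha)<\alpha$, because $|f(\alpha)|\le\tau$. By Fodor's lemma there are a stationary set $Z$ and $\delta<\lambda$ with $\sup(f(\alpha)\cap\alpha)=\delta$ for all $\alpha\in Z$. Choose recursively $\alpha_\zeta\in Z$ $(\zeta<\lambda)$ with $\alpha_\zeta>\delta$, and with $\alpha_\zeta>\alpha_\eta$ and $\alpha_\zeta>\sup f(\alpha_\eta)$ for all $\eta<\zeta$; this is possible because $\lambda$ is regular and $Z$ is unbounded. If $\eta<\zeta$, then $\alpha_\zeta\notin f(\alpha_\eta)$ by the last requirement, and $\alpha_\eta\notin f(\alpha_\zeta)$ because $\delta<\alpha_\eta<\alpha_\zeta$. Let $A=\{\alpha_\zeta:\zeta<\lambda\}$.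
\end{proof}

The hypothesis $\tau^+<\lambda$ cannot be relaxed to $\tau<\lambda$: on $\lambda=\tau^+$ the map $f(\alpha)=\{\beta:\beta<\alpha\}$ has no free set with two elements.

From here to the end of Section~\ref{sec:proof} let $\kappa\ge\kappa_0$, and \emph{suppose that $\phi$ is a lifting of $(X,\Sigma,\mu)$}.

For $k<\kappa$ let $\mathcal G_k$ be the countable family of all sets $\{y:y_k(n)=1\}$ and $\{y:\Gamma_l(y_k)=g\}$ with $n,l\in\omega$ and $g\in G$, and let $W_k$ be the conull set of points faithful for $\mathcal G_k$. By (P1) there is a countable set $S_0(k)\ni k$ that determines $\phi E$ for every $E\in\mathcal G_k$; it determines $W_k$ as well. For a block $b$ and $i\notin\operatorname{ran}b$ let $S(i,b)$ be a countable set that determines $\phi(E_{i,b})$.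

\begin{lemma}\label{lem:blocks}
There are blocks $b=(d,i_0,i_1,\dots)$ and $b'=(d',i'_0,i'_1,\dots)$ with disjoint ranges $B$, $B'$ such that
\begin{itemize}
\item[(a)] $S_0(k)\cap(B\cup B')=\{k\}$ for every $k\in B\cup B'$;
\item[(b)] $S(i'_l,b)\cap B'\subseteq\{i'_l\}$ for every $l$;
\item[(c)] $S(i_l,b')\cap B\subseteq\{i_l\}$ for every $l$.
\end{itemize}
\end{lemma}

Clause (a) is the independence required in Example~\ref{ex:two}. Clauses (b) and (c) say that a coordinate of one block, read at the place supplied by the other block, gives an answer that ignores the rest of its own block, and in particular the coordinate that stores the translations; by Remark~\ref{rem:random} this cannot be dispensed with. The two clauses are circular: (b) restricts $b'$ in terms of $b$, and (c) restricts $b$ in terms of $b'$. We break the circle by choosing $b'$ so that (b) holds for all blocks $b$ in a reservoir $K_1$ that is still large enough for Lemma~\ref{lem:free}. The number of blocks in the reservoir dictates the value of $\kappa_0$.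

\begin{proof}
Let $\lambda=\kappa_0=\nu^{++}$, a regular cardinal with $\lambda\subseteq\kappa$. Lemma~\ref{lem:free} with $\tau=\omega$, applied to $k\mapsto(S_0(k)\cap\lambda)\setminus\{k\}$ on $\lambda$, gives $K\subseteq\lambda$ with $|K|=\lambda$ and $S_0(k)\cap K=\{k\}$ for all $k\in K$. Partition $K$ into $K_1$ and $K_2$ with $|K_1|=\omega_2$ and $|K_2|=\lambda$. Both blocks will have range in $K$, and this gives (a).

By Hausdorff's formula $(\tau^+)^\omega=\tau^+\cdot\tau^\omega$, used twice, $\omega_2^{\,\omega}=\omega_2\cdot\omega_1\cdot\omega^\omega=\nu$. So there are at most $\nu$ blocks with range in $K_1$, and for $i\in K_2$ the set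
\[f(i)=\Bigl(K_2\cap\bigcup\{S(i,b):b\text{ a block with range in }K_1\}\Bigr)\setminus\{i\}\]
has cardinality at most $\nu$. Since $\nu^+<\lambda$, Lemma~\ref{lem:free} gives an infinite set $A_2\subseteq K_2$ that is free for $f$. Let $b'$ be any block with range in $A_2$. Then (b) holds for every block $b$ with range in $K_1$.

With $b'$ fixed, the map $j\mapsto(K_1\cap S(j,b'))\setminus\{j\}$ on $K_1$ has countable values, and $\omega_1<\omega_2=|K_1|$. Lemma~\ref{lem:free} gives an infinite free set $A_1\subseteq K_1$. Let $b$ be any block with range in $A_1$; then (c) holds.
\end{proof}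

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Fix $b,b'$ as in Lemma~\ref{lem:blocks}, and write $N=N_b$, $N'=N_{b'}$, $J=\kappa\setminus(B\cup B')$.

\subsection*{Step 1: the points}
We first freeze the coordinates in $J$. Let $J_0=\bigcup_{k\in B\cup B'}S_0(k)\setminus(B\cup B')$, a countable subset of $J$. Let $k\in B\cup B'$. By (a), $W_k$ is determined by $J_0\cup\{k\}$, so by (P2) there is a conull Borel set $H_k\subseteq C^{J_0}\times C$ such that $x\in W_k$ if and only if $(x|J_0,x_k)\in H_k$. By Fubini's theorem, for almost all $z_0\in C^{J_0}$ the section $Q_k=\{q\in C:(z_0,q)\in H_k\}$ is conull. As $B\cup B'$ is countable, we can fix one $z_0$ for which all the Borel sets $Q_k$, $k\in B\cup B'$, are conull. Let $z\in C^J$ extend $z_0$ by $0$.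

For $p=(\xi,u,\xi',u')\in C^4$ let $x(p)\in X$ be the point $x$ with
\[x_d=u,\quad x_{i_l}=\xi+\Gamma_l(u),\qquad x_{d'}=u',\quad x_{i'_l}=\xi'+\Gamma_l(u')\quad(l\in\omega),\qquad x|J=z .\]
All decoded sequences of $b$ at $x(p)$ equal $\xi$, and all those of $b'$ equal $\xi'$. Let $R$ be the set of all $p\in C^4$ such that $x(p)_k\in Q_k$ for every $k\in B\cup B'$. For each such $k$ the map $p\mapsto x(p)_k$ is Borel, and it has law $m$ under $m^4$, by \eqref{eq:law} when $k$ is some $i_l$ or $i'_l$. Hence $R$ is a conull Borel set, and
\[p\in R\ \Longrightarrow\ x(p)\in W_k\text{ for every }k\in B\cup B'.\]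

\subsection*{Step 2: two infinite places}

\begin{lemma}\label{lem:infinite}
If $p\in R$, then $N$ and $N'$ are infinite at $x=x(p)$.
\end{lemma}

\begin{proof}
The hypotheses are the same for both blocks, so we treat $N$. Let $n\in\omega$ and $1\le l\le n$, and put $g=\Gamma_0(u)$, $h=\Gamma_l(u)$. The right-hand side of \eqref{eq:piece} is a finite Boolean combination of members of $\mathcal G_d\cup\mathcal G_{i_0}\cup\mathcal G_{i_l}$. It contains $x$, because $x_d=u$ and $x_{i_0}+g=\xi=x_{i_l}+h$. As $x\in W_d\cap W_{i_0}\cap W_{i_l}$, it belongs to $U_x$ by (U3), and so does its superset $\{M^b_l>n\}$. Therefore $\bigcap_{1\le l\le n}\{M^b_l>n\}\in U_x$. By \eqref{eq:N1} this set is almost contained in $\{N>n\}$, and (U2) applies.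
\end{proof}

\subsection*{Step 3: reading one block at the place supplied by the other}

\begin{lemma}\label{lem:read}
Let $p=(\xi,u,\xi',u')\in R$ and $x=x(p)$. If $\{N'\ge N\}\in U_x$, then the bit
\[c_l=\chi_{\phi(E_{i'_l,b})}(x)+\varepsilon(\Gamma_l(u'))\]
is the same for all $l\in\omega$.
\end{lemma}

\begin{proof}
Let $l\ge1$, $g=\Gamma_0(u')$, $h=\Gamma_l(u')$ and $t=\max(|g|,|h|)$. Write $E_j=E_{i'_j,b}$. The set
\[H=\{N'\ge N\}\cap\{N>\max(l,t)\}\cap\{y:\Gamma_0(y_{d'})=g,\ \Gamma_l(y_{d'})=h\}\cap Y_{b'}\]
belongs to $U_x$: the first set by hypothesis, the second by Lemma~\ref{lem:infinite}, the third because $x\in W_{d'}$, and the fourth because it is conull. Let $y\in H$. Then $l<N(y)\le N'(y)$, so $M^{b'}_l(y)\ge N'(y)\ge N(y)$ by \eqref{eq:N2}. Hence $r=N(y)-1$ satisfies $t\le r<M^{b'}_l(y)$. The second inequality gives $y_{i'_0}(r)+g(r)=y_{i'_l}(r)+h(r)$, and the first gives $g(r)=\varepsilon(g)$ and $h(r)=\varepsilon(h)$. That is,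
\[\chi_{E_0}(y)+\chi_{E_l}(y)=\varepsilon(g)+\varepsilon(h)\qquad(y\in H).\]
So $H\subseteq E_0\triangle E_l$ if $\varepsilon(g)\ne\varepsilon(h)$, and $H\subseteq X\setminus(E_0\triangle E_l)$ otherwise. By (U1), $x\in\phi(E_0\triangle E_l)=\phi E_0\triangle\phi E_l$ if and only if $\varepsilon(g)\ne\varepsilon(h)$. This says that $\chi_{\phi E_0}(x)+\chi_{\phi E_l}(x)=\varepsilon(g)+\varepsilon(h)$, that is, $c_0=c_l$.
\end{proof}

\subsection*{Step 4: each alternative is null}
For $q,\xi,u\in C$ let $x^l(q,\xi,u)$ be the point of $X$ whose $i'_l$-coordinate is $q$, whose other coordinates in $B'$ are $0$, whose coordinates in $B$ are $u$ at $d$ and $\xi+\Gamma_j(u)$ at $i_j$, and whose restriction to $J$ is $z$. Put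
\[D_l(q;\xi,u)=\chi_{\phi(E_{i'_l,b})}(x^l(q,\xi,u)).\]
By (P2), $D_l$ is Borel on $C^3$. For $p=(\xi,u,\xi',u')$ and $q=\xi'+\Gamma_l(u')$ the points $x(p)$ and $x^l(q,\xi,u)$ agree outside $B'\setminus\{i'_l\}$, and by (b) this set is disjoint from $S(i'_l,b)$. Hence
\[\chi_{\phi(E_{i'_l,b})}(x(p))=D_l(\xi'+\Gamma_l(u');\xi,u)\qquad\text{for all }p\in C^4 .\]
Let $\mathcal P$ be the Borel set of all $(\xi,u,\xi',u')$ such that $D_l(\xi'+\Gamma_l(u');\xi,u)+\varepsilon(\Gamma_l(u'))$ is the same for all $l$. For every $(\xi,u)$, Lemma~\ref{lem:random} applied to the functions $D_l(\,\cdot\,;\xi,u)$ shows that the section of $\mathcal P$ at $(\xi,u)$ is null. By Fubini's theorem $\mathcal P$ is null. Lemma~\ref{lem:read} says that $p\in\mathcal P$ whenever $p\in R$ and $\{N'\ge N\}\in U_{x(p)}$.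

Exchanging $b$ and $b'$ exchanges (b) and (c) and leaves (a), the map $p\mapsto x(p)$ (up to the order of the variables) and $R$ unchanged. So there is also a null Borel set $\mathcal P'\subseteq C^4$ such that $p\in\mathcal P'$ whenever $p\in R$ and $\{N\ge N'\}\in U_{x(p)}$.

\subsection*{Step 5: conclusion}
For every $x$, the ultrafilter $U_x$ contains $\{N'\ge N\}$ or its complement, which is a subset of $\{N\ge N'\}$. Hence $R\subseteq\mathcal P\cup\mathcal P'$. But $R$ is conull and $\mathcal P\cup\mathcal P'$ is null. This contradiction shows that no lifting exists and proves Theorem~\ref{thm:main}. \qed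

\begin{remark}\label{rem:use}
The size of $\kappa$ is used only in Lemma~\ref{lem:blocks}. The condition $\mu(E\triangle\phi E)=0$ is used only to see that the sets $W_k$ are conull. The condition $\phi E\in\Sigma$ is used twice: it provides the countable sets $S_0(k)$ and $S(i,b)$, and it makes $H_k$ and $D_l$ Borel. All points $x(p)$ lie outside the conull set $Y_b$, so properties of $\phi E$ that hold almost everywhere say nothing about them directly; they are reached only through the independence of $W_k$ and $\phi(E_{i,b})$ from prescribed coordinates. For a lifting of the completed measure the argument does not start, since (P1) fails for the completed $\sigma$-algebra.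
\end{remark}

\section{Large measure algebras}\label{sec:algebras}

A \emph{probability algebra} is a pair $(\mathfrak A,\bar\mu)$ isomorphic to the measure algebra of a probability space with $\bar\mu(E^\bullet)=\mu E$. Its \emph{Maharam type} is the least cardinality of a set $D\subseteq\mathfrak A$ that generates $\mathfrak A$, in the sense that no proper subalgebra closed under countable suprema includes $D$. For $a\ne0$, the principal ideal $\mathfrak A_a=\{c:c\le a\}$ with the measure $\bar\mu/\bar\mu a$ is again a probability algebra, and $\mathfrak A$ is \emph{homogeneous} if all these ideals have the same Maharam type. Let $\mathfrak B_\kappa$ be the measure algebra of $\{0,1\}^\kappa$ with its Baire $\sigma$-algebra. Maharam's theorem has two parts.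
\begin{itemize}
\item[(M1)] For infinite $\kappa$, a probability algebra is homogeneous of Maharam type $\kappa$ if and only if it is isomorphic, as a measure algebra, to $\mathfrak B_\kappa$.
\item[(M2)] Every probability algebra has a countable partition of unity $(a_n)$ into non-zero elements such that each $\mathfrak A_{a_n}$ is isomorphic to $\mathfrak B_{\kappa_n}$, where $\kappa_n$, the Maharam type of $\mathfrak A_{a_n}$, is $0$ (the case of an atom) or infinite.
\end{itemize}

\begin{proposition}\label{prop:universal}
For infinite $\kappa$, the space $\{0,1\}^\kappa$ with its Baire $\sigma$-algebra and usual measure has a lifting if and only if every probability space whose measure algebra is homogeneous of Maharam type $\kappa$ has one.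
\end{proposition}

\begin{proof}
By (M1), $\{0,1\}^\kappa$ is itself such a space, which gives one direction. For the other, let $\psi$ be a lifting of $\{0,1\}^\kappa$, let $(Y,\mathrm T,\sigma)$ have a homogeneous measure algebra $\mathfrak A$ of type $\kappa$, and let $\iota:\mathfrak B_\kappa\to\mathfrak A$ be an isomorphism. Choose $E_i\in\mathrm T$ with $E_i^\bullet=\iota(\{x:x(i)=1\}^\bullet)$ for $i<\kappa$, and put $f(y)=(\chi_{E_i}(y))_{i<\kappa}$. The Baire sets $E$ such that $f^{-1}[E]\in\mathrm T$ and $f^{-1}[E]^\bullet=\iota(E^\bullet)$ form a $\sigma$-algebra, since $\iota$ preserves complements and countable suprema, and it contains the sets $\{x:x(i)=1\}$. So the identity $f^{-1}[E]^\bullet=\iota(E^\bullet)$ holds for all Baire sets $E$. Define $\theta(\iota(E^\bullet))=f^{-1}[\psi E]$. This is well defined on all of $\mathfrak A$, because $\iota$ is a bijection and $\psi E$ depends only on $E^\bullet$. It is a Boolean homomorphism $\mathfrak A\to\mathrm T$, and $f^{-1}[\psi E]^\bullet=\iota((\psi E)^\bullet)=\iota(E^\bullet)$. So $\theta$ is a lifting of $Y$.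
\end{proof}

\begin{theorem}\label{thm:algebras}
If $\mathfrak A$ is a probability algebra of Maharam type at least $\kappa_0$, there is a probability space with measure algebra isomorphic to $\mathfrak A$ and with no lifting.
\end{theorem}

\begin{proof}
Take $a_n,\kappa_n$ as in (M2), and let $D_n$ generate $\mathfrak A_{a_n}$, with $|D_n|=\kappa_n$. A subalgebra closed under countable suprema that contains all $a_n$ and includes all $D_n$ includes every $\mathfrak A_{a_n}$, and so contains every $a=\sup_n(a\wedge a_n)$. Thus $\bigcup_n(D_n\cup\{a_n\})$ generates $\mathfrak A$. If all $\kappa_n$ were less than $\kappa_0$, this set would have cardinality less than $\kappa_0$, which is regular and uncountable. So $\kappa_n\ge\kappa_0$ for some $n$, say $n=0$.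

Let $X$ be the disjoint union of the spaces $X_n=\{0,1\}^{\kappa_n}$ with Baire $\sigma$-algebras $\Sigma_n$ and usual measures $\mu_n$, let $\Sigma$ consist of the sets $E$ with $E\cap X_n\in\Sigma_n$ for all $n$, and let $\mu E=\sum_n\bar\mu(a_n)\,\mu_n(E\cap X_n)$. The measure algebra of $(X,\Sigma,\mu)$ is isomorphic to $\mathfrak A$. Suppose that $\phi$ is a lifting of $X$, and put $Y=X_0$. The map $E\mapsto Y\cap\phi E$ on $\Sigma_0$ may fail to be a lifting of $Y$ only because its value at $Y$ is $Y\cap\phi Y$ and not $Y$. We assign the null set $Y\setminus\phi Y$ as in the example of the introduction. Extend the filter of conull sets in $\Sigma_0$ to an ultrafilter $\mathcal U$ of $\Sigma_0$; it contains no null set. For $E\in\Sigma_0$ put $\phi'E=(Y\cap\phi E)\cup(Y\setminus\phi Y)$ if $E\in\mathcal U$ and $\phi'E=Y\cap\phi E$ otherwise. For $y\in Y\cap\phi Y$ the family $\{E\in\Sigma_0:y\in\phi'E\}$ is $\{E\in\Sigma_0:y\in\phi E\}$, an ultrafilter of $\Sigma_0$, and for $y\in Y\setminus\phi Y$ it is $\mathcal U$. So $\phi':\Sigma_0\to\Sigma_0$ is a Boolean homomorphism that sends null sets to $\emptyset$, and $E\triangle\phi'E\subseteq(E\triangle\phi E)\cup(Y\setminus\phi Y)$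 is null. Thus $\phi'$ is a lifting of $\{0,1\}^{\kappa_0'}$ with $\kappa_0'\ge\kappa_0$ the Maharam type of $\mathfrak A_{a_0}$, contrary to Theorem~\ref{thm:main}.
\end{proof}

\section{Universally measurable values, and category}\label{sec:variants}

\subsection*{A larger target algebra}
Remark~\ref{rem:use} separates the two uses of the condition $\phi E\in\Sigma$. The second can be weakened. A subset $H$ of a Polish space $Z$ is \emph{universally measurable} if for every Borel probability measure $\sigma$ on $Z$ there are Borel sets $H_1\subseteq H\subseteq H_2$ with $\sigma(H_2\setminus H_1)=0$. These sets form a $\sigma$-algebra containing the Borel sets. If $f:Z'\to Z$ is a Borel map between Polish spaces and $H\subseteq Z$ is universally measurable, then so is $f^{-1}[H]$: given $\sigma'$ on $Z'$, choose $H_1,H_2$ for the image measure $\sigma'f^{-1}$ and pull them back. A subset of $X$ is \emph{negligible} if it is contained in a null member of $\Sigma$.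

\begin{theorem}\label{thm:um}
Let $\kappa\ge\kappa_0$, $X=C^\kappa$, and let $T\supseteq\Sigma$ be the $\sigma$-algebra of all sets $\{x:x|J\in H\}$ with $J\subseteq\kappa$ countable and $H\subseteq C^J$ universally measurable. There is no Boolean homomorphism $\phi:\Sigma\to T$ with $\phi E=\emptyset$ for null $E$ and $\phi E\triangle E$ negligible for every $E\in\Sigma$. Consequently, for every $\sigma$-algebra $\Sigma'$ with $\Sigma\subseteq\Sigma'\subseteq T$, the space $X$ with the completed measure restricted to $\Sigma'$ has no lifting.
\end{theorem}

\begin{proof}
If $E=\pi_J^{-1}[H]\in T$ and $H_1\subseteq H\subseteq H_2$ are chosen for $m^J$, then $\pi_J^{-1}[H_1]\subseteq E\subseteq\pi_J^{-1}[H_2]$. So $E$ is measurable for the completion of $\mu$, and its measure is the completed $m^J$-measure of $H$. Property (P1) holds for $T$ by definition. Property (P2) holds for $T$ with ``universally measurable'' in the conclusions, because $f^{-1}[E]=(\pi_Jf)^{-1}[H]$ and $\pi_Jf$ is Borel.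

Suppose that $\phi$ exists, and follow Sections~\ref{sec:prelim}--\ref{sec:proof}, reading ``null'' and ``conull'' in the Polish spaces $C^J$, $J$ countable, with respect to completed measures. The families $U_x=\{E\in\Sigma:x\in\phi E\}$ satisfy (U1)--(U3), whose proofs use only that $\phi$ is a homomorphism vanishing on null sets. Section~\ref{sec:blocks} does not involve $\phi$, and Section~\ref{sec:free} uses only (P1). Lemmas~\ref{lem:infinite} and~\ref{lem:read} use only (U1)--(U3) and sets in $\Sigma$. It remains to consider the objects that were Borel because $\phi E\in\Sigma$.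

The sets $W_k$ belong to $T$ and have negligible complements, so the sets $H_k$ are universally measurable and conull. The sets $Q_k$ and $R$, the functions $D_l$ and $D_l(\,\cdot\,;\xi,u)$, and the sets $P$, $V_c$, $\mathcal P$, $\mathcal P'$ arise from the $H_k$ and the sets $\phi E$ by inverse images under Borel maps, sections among them, and countable Boolean operations; so they are universally measurable. Fubini's theorem holds for sets measurable for the completed product measure: such a set is null if and only if almost all its sections are null. Formula \eqref{eq:law} shows, as before, that $R$ is conull. The zero--one law holds for a universally measurable $V\subseteq C$ invariant under finite changes: if $V$ is not null, take a Borel $V'\subseteq V$ with $mV'>0$; then $\bigcup\{V'+h:\varepsilon(h)=0\}$ is an invariant Borel subset of $V$ of positive measure, hence of measure $1$. So Lemmas~\ref{lem:parity} and~\ref{lem:random} hold for universally measurable data, and Steps 1, 4 and 5 give the contradiction.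

Finally, the restriction to $\Sigma$ of a lifting of $\Sigma'$ would be a homomorphism $\Sigma\to T$ of the kind just excluded.
\end{proof}

\subsection*{Category}
Give $X=C^\kappa$ the product topology; it is compact Hausdorff, so by the Baire category theorem no non-empty open set is meager. Recall that Borel subsets of a Polish space have the Baire property, so that a non-meager Borel set is comeager in some non-empty open set, and recall the Kuratowski--Ulam theorem: a Borel subset of a product $Z\times Z'$ of Polish spaces is meager if and only if its sections at all but a meager set of points of $Z$ are meager in $Z'$.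

\begin{theorem}\label{thm:category}
Let $\kappa\ge\kappa_0$ and $X=C^\kappa$. There is no Boolean homomorphism $\phi:\Sigma\to\Sigma$ such that $E\triangle\phi E$ is meager for every $E\in\Sigma$ and $\phi E=\emptyset$ for every meager $E\in\Sigma$.
\end{theorem}

\begin{proof}
Suppose that $\phi$ exists. We follow Sections~\ref{sec:prelim}--\ref{sec:proof} with ``meager'', ``comeager'' and the Kuratowski--Ulam theorem in place of ``null'', ``conull'' and Fubini's theorem. Properties (P1), (U1)--(U3), the Borel part of (P2), Section~\ref{sec:free} and Lemmas~\ref{lem:infinite} and~\ref{lem:read} carry over word for word. The Kuratowski--Ulam theorem is applied in Steps 1 and 4 to Borel subsets of countable powers of $C$, and Step 5 ends with the Baire category theorem in $C^4$. The following points used specific properties of the measure.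

\emph{Projections.} If $J$ is countable and $H\subseteq C^J$ is Borel, then $\pi_J^{-1}[H]$ is meager if and only if $H$ is. The map $\pi_J$ is continuous and open, so the inverse image of a closed nowhere dense set is closed and nowhere dense; this gives one direction. If $H$ is not meager, it is comeager in a non-empty open set $O$, so $\pi_J^{-1}[H]$ is comeager in the non-empty open set $\pi_J^{-1}[O]$ and is not meager. In particular the sets $H_k$ of Step 1 are comeager.

\emph{The set $Y_b$ is comeager.} Its complement is included in the union over $g\in G$ of the sets $\{y:y_{i_0}+y_{i_1}=g\}$. Each is closed, and it has empty interior because a basic open set leaves some bit of $y_{i_1}$ unrestricted.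

\emph{The set $R$ is comeager.} If $A\subseteq C$ is meager, then $\{(\xi,u):\xi+\Gamma_l(u)\in A\}\subseteq\bigcup_{g\in G}(A+g)\times C$, which is meager because translations are homeomorphisms; and $\{(\xi,u):u\in A\}=C\times A$ is meager. Apply this to $A=C\setminus Q_k$ for the countably many $k\in B\cup B'$.

\emph{Lemma~\ref{lem:parity}.} A Borel set $V\subseteq C$ invariant under finite changes is meager or comeager: if it is not meager, it is comeager in a set given by prescribing the first $n$ bits, and changes of these bits carry that set onto each of the $2^n$ sets of the same form, which cover $C$. Translation by the constant sequence $1$ is a homeomorphism that maps $V_0$ into $V_1$ and $V_1$ into $V_0$. If one of the sets were comeager, both would be, and they would not be disjoint. So both are meager.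

\emph{Lemma~\ref{lem:random}.} The sets $V_0,V_1$ are defined as before and are meager. By the Kuratowski--Ulam theorem it suffices to show that $\xi\in V_0\cup V_1$ whenever $P^\xi$ is not meager. For such $\xi$ there is $c$ such that $L=\{u:\Gamma_l(u)\in A_l\text{ for all }l\}$ is not meager, where $A_l=\{g\in G:D_l(\xi+g)+\varepsilon(g)=c\}$. Suppose that $A_l\ne G$ for infinitely many $l$. A basic open set $O\subseteq C$ restricts finitely many bits, so there is $l$ with $A_l\ne G$ such that $O$ restricts none of the bits $u(\langle l,n\rangle)$. Take $g_n\notin A_l$ and shrink $O$ by requiring $u(\langle l,j\rangle)=0$ for $j<n$ and $u(\langle l,n\rangle)=1$. On the smaller open set $\Gamma_l=g_n$, so this set misses $L$. Thus $L$ is nowhere dense, a contradiction. Hence $A_l=G$ for all large $l$, and $\xi\in V_c$.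
\end{proof}

\begin{thebibliography}{9}
\bibitem{MT3} \emph{Measure Theory Volume 3}, \texttt{https://github.com/lakshyaBamne/MyResources}.
\end{thebibliography}
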